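\title{Maximum packings of random boxes have order $\sqrt{n}$ in every dimension}

\begin{abstract}
A random box in $[0,1]^d$ is a product of $d$ independent intervals, each spanned by two independent uniform points of $[0,1]$. Let $C_n$ be the largest number of pairwise disjoint boxes among $n$ independent random boxes. We prove that $\mathbb{E}[C_n]=\Theta(n^{1/2})$ for every fixed $d$, which removes the logarithmic factor from the known upper bound for $d\ge 3$. We also determine the order of the largest packing by boxes of volume at most $v$, for every $v$, and show that $C_n/\sqrt n$ converges almost surely to a positive constant. The upper bound is a first-moment count of packings listed in an order in which every box is closely surrounded by the earlier ones; such a box has few possible shapes.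
\end{abstract}

\section{Introduction}

A \emph{random interval} is the closed interval between two points drawn independently and uniformly from $[0,1]$, and a \emph{random box} in $[0,1]^d$ is the product of $d$ independent random intervals. Let $B_1,B_2,\dots$ be independent random boxes. A \emph{packing} is a set of pairwise disjoint boxes. A box comes with its position as well as its sides, so boxes cannot be moved: one can only select. Let $C_n$ be the largest size of a packing chosen from $B_1,\dots,B_n$. How fast does $\mathbb{E}[C_n]$ grow?

It is known that $\mathbb{E}[C_n]=\Theta(n^{1/2})$ for $d=2$, and that for every $d\ge2$ there is a constant $K$, depending only on $d$, such that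
\begin{equation}\label{eq:known}
n^{1/2}/K\le \mathbb{E}[C_n]\le K\bigl(n\log^{d-1}n\bigr)^{1/2}\qquad(n\ge2).
\end{equation}
The problem is posed in \cite{PRR}: ``Closing the gaps left by the bounds on $\mathrm{E}[C_n]$ for $d\ge 3$ remains an interesting open problem.'' The answer is that the logarithmic factor is not needed.

\begin{theorem}\label{thm:order}
For every $d\ge1$ there is a constant $K$, depending only on $d$, such that
\[
\tfrac15\,n^{1/2}\le \mathbb{E}[C_n]\le K\,n^{1/2}\qquad\text{for all }n\ge1 .
\]
\end{theorem}

The upper bound comes from a finer result, which resolves the packing number by volume. Let $C_n^{\le v}$ be the largest size of a packing chosen from those of $B_1,\dots,B_n$ that have volume at most $v$.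

\begin{theorem}\label{thm:volume}
For every $d\ge 1$ there are constants $0<\alpha<\beta$, depending only on $d$, such that for all $n\ge1$ and $0<v\le n^{-1/2}$,
\[
\alpha\Lambda\le \mathbb{E}\bigl[C_n^{\le v}\bigr]\le \beta\Lambda,\qquad\text{where}\quad \Lambda=nv\Bigl(\ln\frac{e}{nv^2}\Bigr)^{d-1}.
\]
For $v\ge n^{-1/2}$ we have $\mathbb{E}[C_n^{\le v}]=\Theta(n^{1/2})$, with constants depending only on $d$.
\end{theorem}

Once the order is known, a scaling argument gives a limit, and a concentration inequality makes it almost sure.

\begin{theorem}\label{thm:limit}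
For every $d\ge 1$ the limit $c_d=\lim_{n\to\infty}\mathbb{E}[C_n]/\sqrt n$ exists, $0<c_d<\infty$, $c_d\le c_{d+1}$, and $C_n/\sqrt n\to c_d$ almost surely. Moreover, with $a_n=\mathbb{E}[C_n]$, for all $t\ge0$,
\[
\mathbb{P}(C_n\ge a_n+t)\le e^{-t^2/(2a_n+2t/3)},\qquad \mathbb{P}(C_n\le a_n-t)\le e^{-t^2/(2a_n)} .
\]
\end{theorem}

Section~\ref{sec:elementary} proves the lower bound in Theorem~\ref{thm:order} and shows where the logarithm in \eqref{eq:known} comes from. Section~\ref{sec:tight} contains the geometric core of the paper, two lemmas on boxes that are closely surrounded by other boxes, and Section~\ref{sec:upper} derives the upper bounds from them. Section~\ref{sec:lower} proves the lower bound in Theorem~\ref{thm:volume}, and Section~\ref{sec:limit} proves Theorem~\ref{thm:limit}.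

\section{Random boxes and the elementary bounds}\label{sec:elementary}

All boxes are closed and contained in $[0,1]^d$. We write $B=\prod_{j=1}^d[x_j,x_j+s_j]$, call $s_j=s_j(B)$ the sides of $B$, and write $|E|$ for the Lebesgue measure of a set $E\subset\mathbb{R}^d$, so that $|B|=\prod_j s_j$. If $X,Y$ are independent and uniform, the map $(X,Y)\mapsto(\min(X,Y),|X-Y|)$ sends each of the triangles $X<Y$ and $X>Y$ onto the triangle $\{x\ge0,\ s>0,\ x+s\le1\}$ and preserves area. Hence (left endpoint, length) has density $2$ on that triangle, and the law of a random box is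
\[
\mu(dB)=2^d\,dx\,ds
\]
on the product of $d$ such triangles. The sides are independent with density $2(1-s)$ on $[0,1]$. Almost surely all sides are positive and no two endpoints coincide, so it does not matter whether boxes that merely touch are counted as disjoint.

All lower bounds in this paper come from one construction: cut the cube into parallel slabs and pack each slab separately.

\begin{lemma}\label{lem:slab}
Let $k\ge1$ be an integer and $D_i=[\frac{i-1}k,\frac ik]\times[0,1]^{d-1}$ for $i=1,\dots,k$. A random box $B$ lies in $D_i$ with probability $k^{-2}$. Given $B\subset D_i$, the image of $B$ under the map $x_1\mapsto kx_1-(i-1)$ of $D_i$ onto $[0,1]^d$ is a random box, of volume $k|B|$. Almost surely, any two of the boxes $B_1,B_2,\dots$ that lie in different slabs are disjoint.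
\end{lemma}

\begin{proof}
The box lies in $D_i$ exactly when both points defining its first interval fall in $[\frac{i-1}k,\frac ik]$; given this event, they are independent and uniform on that interval. Almost surely no endpoint is a multiple of $1/k$, and then boxes in different slabs have disjoint first intervals.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:order}]
Let $k=\lceil\sqrt n\rceil$, so that $k\le\sqrt n+1\le2\sqrt n$. A given slab contains one of the $n$ boxes with probability
\[
1-(1-k^{-2})^n\ge1-e^{-n/k^2}\ge1-e^{-1/4}>\tfrac15 .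
\]
One box from each slab that contains one gives a packing, so $\mathbb{E}[C_n]\ge k/5\ge\sqrt n/5$.
\end{proof}

For an upper bound the first tool is volume, so we need the distribution of $|B|$.

\begin{lemma}\label{lem:tail}
For a random box $B$ and $0<u\le1$,
\[
\frac{1}{(d-1)!}\,u\Bigl(\ln\frac eu\Bigr)^{d-1}\le \mathbb{P}(|B|\le u)\le 2^d\,u\Bigl(\ln\frac eu\Bigr)^{d-1}.
\]
\end{lemma}

\begin{proof}
Let $F_d(u)=|\{t\in[0,1]^d:\prod_jt_j\le u\}|$ and $L=\ln(1/u)$. Then $F_d(u)=u\sum_{r<d}L^r/r!$. This follows by induction from $F_1(u)=u$, the recursion $F_d(u)=u+\int_u^1F_{d-1}(u/t)\,dt$ and the integral $\int_u^1\frac ut\,\frac{(\ln(t/u))^r}{r!}\,dt=u\,\frac{L^{r+1}}{(r+1)!}$. For $0\le r\le d-1$ we have $\frac1{(d-1)!}\binom{d-1}r\le\frac1{r!}\le\binom{d-1}r$, so the binomial theorem gives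
\[
\frac{u(1+L)^{d-1}}{(d-1)!}\le F_d(u)\le u(1+L)^{d-1},\qquad 1+L=\ln\frac eu .
\]
The vector of sides has density at most $2^d$, so $\mathbb{P}(|B|\le u)\le2^dF_d(u)$. A side exceeds $t$ with probability $(1-t)^2$, so it has the law of $\min(V,V')$ with $V,V'$ independent and uniform, and $\min(V,V')\le V$. Thus $|B|$ can be realized below a product of $d$ independent uniform variables, and $\mathbb{P}(|B|\le u)\ge F_d(u)$.
\end{proof}

A packing contains at most $1/u$ boxes of volume greater than $u$, so
\begin{equation}\label{eq:volumebound}
\mathbb{E}[C_n]\le \frac1u+n\,\mathbb{P}(|B|\le u)\le\frac1u+2^d\,nu\Bigl(\ln\frac eu\Bigr)^{d-1}.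
\end{equation}
For $d=1$ the choice $u=n^{-1/2}$ gives $\mathbb{E}[C_n]\le3\sqrt n$. For $d\ge2$ the two terms balance at $u=(n\ln^{d-1}n)^{-1/2}$, where both have order $(n\ln^{d-1}n)^{1/2}$; this is the upper bound in \eqref{eq:known}. It would be sharp if the boxes of volume about $u$ could fill a constant fraction of the cube.

The logarithm counts shapes. Take $d=2$. On $[0,\frac12]^2$ the density of the sides is at least $1$, and everywhere it is at most $4$. For fixed $s_1$, the values of $s_2$ with $v\le s_1s_2<2v$ form an interval of length $v/s_1$. Hence for $4v\le w\le\frac14$ the probability that the area lies in $[v,2v)$ and the width in $[w,2w)$ is between $v\ln2$ and $4v\ln2$, whatever $w$ is. Integrating instead over $4v\le s_1\le\frac12$ and over $v\le s_1\le1$, we obtain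
\begin{equation}\label{eq:class}
v\ln\frac1{8v}\le\mu\{B:v\le|B|<2v\}\le4v\ln\frac1v\qquad(d=2,\ 0<v<\tfrac18).
\end{equation}
So there are about $\ln(1/v)$ dyadic shapes of area about $v$, each represented by about $nv$ boxes. Boxes of different shapes obstruct each other much more than their areas suggest. A box with sides $s$ meets a fixed box with sides $s'$ when its corner $x$ lies in a rectangle of area $(s_1+s_1')(s_2+s_2')$. This is $4v$ when $s=s'$ has area $v$, and at least $w^2$ when $s=(w,v/w)$ and $s'=(v/w,w)$. One therefore guesses that a dense packing uses essentially one shape near each point; then only about $nv$ boxes are available, and $nv=1/v$ gives $\sqrt n$. The shape may, however, change from place to place, and a proof has to allow for this.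

Theorem~\ref{thm:volume} shows how the logarithm fades. For $v=n^{-a}$ with fixed $a>\frac12$ we have $\ln\frac1{nv^2}=(2a-1)\ln n$ and $\ln\frac1v=a\ln n$, so by Lemma~\ref{lem:tail} the quantity $\Lambda$ has the order of the expected number of all boxes of volume at most $v$: a constant fraction of them can be packed. At $v=n^{-1/2}$ the logarithm in $\Lambda$ equals $1$.

\section{Tight boxes}\label{sec:tight}

\subsection*{The difficulty}
Fix $v>0$ and let $C_n(v)$ be the largest size of a packing chosen from those of $B_1,\dots,B_n$ whose volume lies in the \emph{class} $[v,2v)$. Let $\pi_m$ be the probability that $B_1,\dots,B_m$ are pairwise disjoint with volumes in the class. A union bound over $m$-element subsets gives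
\begin{equation}\label{eq:union}
\mathbb{P}(C_n(v)\ge m)\le\binom nm\pi_m\le\Bigl(\frac{en}m\Bigr)^m\pi_m ,
\end{equation}
where we used $m!\ge m^m/e^m$. To remove the logarithm we want $\pi_m\le(\mathrm{const}\cdot v)^m$ when $m$ is of order $1/v$. It is natural to expose the boxes one at a time and to bound the probability that $B_i$ lies in the class and misses $B_1,\dots,B_{i-1}$. This probability can be too large. Let $d=2$ and suppose that the earlier boxes all lie in the left half of the square. By Lemma~\ref{lem:slab} and \eqref{eq:class}, the new box lies in the right half and in the class with probability at least $\frac14\cdot2v\ln\frac1{16v}$. In an empty region all shapes fit.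

The remedy is to count each packing only in favorable orders, those in which every box, on arrival, is closely surrounded by earlier boxes. Two things have to be shown: that every packing has many such orders, and that a closely surrounded box has few possible shapes.

\subsection*{The definition}
``Closely'' is measured in each direction relative to the side of the box in that direction, since the shape is what we want to control.

\begin{definition}\label{def:tight}
Let $R>0$, let $S$ be a finite set of boxes, let $B=\prod_j[a_j,b_j]$ be a box with sides $s_j=b_j-a_j>0$, and let $p\in B$. The \emph{$(j,+)$-arm} of $p$ is the segment of points $y$ with $y_l=p_l$ for $l\ne j$ and $b_j<y_j\le b_j+Rs_j$. The \emph{$(j,-)$-arm} is defined in the same way with $a_j-Rs_j\le y_j<a_j$. An arm is \emph{free} if it lies in $[0,1]^d$ and does not meet $\bigcup S$, and \emph{blocked} otherwise. The point $p$ is \emph{enclosed} for $(B,S,R)$ if all its $2d$ arms are blocked. The box $B$ is \emph{$R$-tight against $S$} if it is disjoint from every member of $S$ and its enclosed points have measure at least $|B|/2$. The set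 of such boxes is $\mathcal T_R(S)$.
\end{definition}

The boundary of the cube thus blocks an arm as well as a box of $S$ does. Figure~\ref{fig:arms} shows an enclosed point. The $(j,+)$-arm of $p$ is free exactly when $b_j+Rs_j\le1$ and each $U\in S$ either has $p_l\notin U_l$ for some $l\ne j$ or has $U_j\cap(b_j,b_j+Rs_j]=\emptyset$, where $U_l$ is the $l$th interval of $U$. These are finitely many polynomial inequalities in the coordinates of $p$, $B$ and the members of $S$, so being enclosed is a Borel condition. By Tonelli's theorem the measure of the enclosed points is a Borel function of $B$ and $S$, and all events below are measurable.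

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0.8) rectangle (6,5.6);
\fill[gray!40] (2.5,3.7) rectangle (4.3,4.4);
\fill[gray!40] (1.4,1.5) rectangle (3.0,2.3);
\fill[gray!40] (4.8,2.2) rectangle (5.6,3.5);
\fill[gray!40] (0.4,2.5) rectangle (1.2,4.6);
\draw[thick] (2.2,2.7) rectangle (3.8,3.3);
\draw[dashed] (2.65,2.5) rectangle (3.0,5.2);
\draw[very thick] (3.8,3.0)--(5.4,3.0) (2.2,3.0)--(0.6,3.0) (2.8,3.3)--(2.8,3.9) (2.8,2.7)--(2.8,2.1);
\fill (2.8,3.0) circle (1.5pt);
\node at (2.45,3.0) {$p$};
\node at (3.45,3.0) {$B$};
\node at (3.3,4.9) {$B'$};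
\end{tikzpicture}
\caption{A point $p$ of a box $B$ and its four arms (heavy segments) for $R=1$: each arm starts on the boundary of $B$ and is $R$ times as long as the parallel side of $B$. Every arm meets a box of $S$ (gray), so $p$ is enclosed. A box $B'$ through $p$ that is much taller than $B$ (dashed) contains a vertical arm and therefore meets a box of $S$.}\label{fig:arms}
\end{figure}

\begin{example}[rectangular holes in the plane]\label{ex:holes}
Let $d=2$ and suppose that the part of the square not covered by $S$ is a union of disjoint open rectangles, the holes. A box $B$ disjoint from $\bigcup S$ is connected, so it lies in one hole, say $Q=(\alpha_1,\alpha_1+h_1)\times(\alpha_2,\alpha_2+h_2)$. An arm that stays inside $Q$ is free. So if $B$ has an enclosed point, then $a_j-Rs_j\le\alpha_j$ and $b_j+Rs_j\ge\alpha_j+h_j$, and subtracting gives $(2R+1)s_j\ge h_j$. In particular the width of a tight box in $Q$ lies in $[h_1/(2R+1),h_1)$, and its corner $x$ lies in $Q$. Therefore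
\[
\mu\{B\in\mathcal T_R(S):B\subset Q,\ v\le|B|<2v\}\le4\,|Q|\int_{h_1/(2R+1)}^{h_1}\frac{v}{s_1}\,ds_1=4\,|Q|\,v\ln(2R+1).
\]
The holes have total area at most $1$, so the tight boxes of the class have measure at most $4v\ln(2R+1)$. The factor $\ln(1/v)$ of \eqref{eq:class} has become $\ln(2R+1)$, although different holes admit entirely different shapes.
\end{example}

In general the uncovered region is not a union of holes. The next lemma replaces the sum over holes, weighted by area, by an integral over points $p$, and replaces the comparison of a box with its hole by a comparison of two boxes through $p$.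

\begin{lemma}[tight boxes have few shapes]\label{lem:shapes}
For every finite set $S$ of boxes and all $R,v>0$,
\[
\mu\{B\in\mathcal T_R(S):v\le|B|<2v\}\le2^{d+1}\,v\,\bigl(\ln(2R+2)\bigr)^{d-1}.
\]
\end{lemma}

\begin{proof}
For $p\in[0,1]^d$ let $\mathcal B(p)$ be the set of boxes $B\in\mathcal T_R(S)$ with $v\le|B|<2v$ such that $p\in B$ and $p$ is enclosed for $(B,S,R)$. We claim that
\begin{equation}\label{eq:compare}
s_j(B')<2(R+1)\,s_j(B)\qquad\text{for all }B,B'\in\mathcal B(p)\text{ and all }j .
\end{equation}
Suppose not. Let $[a,b]$ and $[a',b']$ be the $j$th intervals of $B$ and $B'$, both containing $p_j$, and let $s=b-a$, so that $b'-a'\ge2(R+1)s$. Then $b'-p_j\ge(R+1)s$ or $p_j-a'\ge(R+1)s$. In the first case $b'\ge a+(R+1)s=b+Rs$ and $a'\le p_j\le b$, so $[b,b+Rs]\subset[a',b']$. In the second case $a'\le b-(R+1)s=a-Rs$ and $b'\ge p_j\ge a$, so $[a-Rs,a]\subset[a',b']$. The points of a $(j,\pm)$-arm agree with $p\in B'$ in the other coordinates, so in either case one of the arms of $p$ as a point of $B$ is contained in $B'$. This arm lies in $[0,1]^d$ and is blocked, so it meets $\bigcup S$. Then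 $B'$ meets $\bigcup S$, contrary to $B'\in\mathcal T_R(S)$. This proves \eqref{eq:compare}.

By \eqref{eq:compare}, for each $j$ the numbers $s_j(B)$ with $B\in\mathcal B(p)$ lie in an interval $I_j=[\sigma_j,(2R+2)\sigma_j]$ with $\sigma_j>0$ depending on $p$. We use this for $j\le d-1$ only, since the volume then fixes the last side up to a factor $2$. The side vectors lie in
\[
\Sigma_p=\Bigl\{s:\ s_j\in I_j\ (j\le d-1),\ v\le\textstyle\prod_js_j<2v\Bigr\},
\]
and integrating first over $s_d$, which ranges over an interval of length $v/(s_1\cdots s_{d-1})$, we find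
\[
|\Sigma_p|=v\prod_{j\le d-1}\int_{I_j}\frac{ds_j}{s_j}=v\bigl(\ln(2R+2)\bigr)^{d-1}.
\]
For given $s$, the corners $x$ with $p\in\prod_j[x_j,x_j+s_j]$ form a set of measure $\prod_js_j=|B|$. Hence $\int\mathbf 1[B\in\mathcal B(p)]\,|B|^{-1}\mu(dB)\le2^d|\Sigma_p|$ for every $p$. A tight box $B$ of the class satisfies $|\{p:B\in\mathcal B(p)\}|\ge|B|/2$, so by Tonelli's theorem
\[
\mu\{B\in\mathcal T_R(S):v\le|B|<2v\}\le\int_{[0,1]^d}\!dp\int\mathbf 1[B\in\mathcal B(p)]\frac2{|B|}\,\mu(dB)\le2^{d+1}v\bigl(\ln(2R+2)\bigr)^{d-1}.\qedhere
\]
\end{proof}

It remains to see that tightness is typical. A free arm certifies empty space $R$ times as long as the box it starts from, and on one line there is room for total length $1$ only. This bounds the measure of the points that are not enclosed, which is why Definition~\ref{def:tight} asks for half of the box and not for all of it.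

\begin{lemma}[half of a packing is tight]\label{lem:half}
Let $T$ be a packing of $m$ boxes, all of volume at least $v>0$, and let $R=8d/(vm)$. Then at least $m/2$ of the boxes $U\in T$ are $R$-tight against $T\setminus\{U\}$.
\end{lemma}

\begin{proof}
For a point of $U\in T$, ``free'' and ``enclosed'' refer to $(U,T\setminus\{U\},R)$. Fix $j$ and a line in direction $j$. The boxes of $T$ that meet the line cut it in pairwise disjoint intervals $[a,b]$ of the $j$th coordinate. All points of one such interval have the same $(j,+)$-arm, namely the part $(b,b+R(b-a)]$ of the line; call the interval free if this arm is free. Let $[a,b]$ and $[a',b']$ be free intervals with $b<a'$. The point $a'$ belongs to another box of $T$, so it is not in $(b,b+R(b-a)]$, and therefore $b+R(b-a)<a'\le b'$. Thus the arms of the free intervals are disjoint subsets of $[0,1]$, and the free intervals have total length at most $1/R$. Integrating over the lines, that is, over the other $d-1$ coordinates in $[0,1]^{d-1}$, we get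
\[
\sum_{U\in T}\bigl|\{p\in U:\text{the $(j,+)$-arm of $p$ is free}\}\bigr|\le\frac1R .
\]
The reflection $y_j\mapsto1-y_j$ gives the same bound for $(j,-)$-arms. Summing over the $2d$ directions,
\[
\sum_{U\in T}|\{p\in U:p\text{ is not enclosed}\}|\le\frac{2d}R=\frac{vm}4 .
\]
Every $U\in T$ is disjoint from the other boxes. So if $U$ is not tight, it contributes more than $|U|/2\ge v/2$ to this sum, and there are at most $m/2$ such boxes.
\end{proof}

The lower bound on the volumes is used only in the last step, to pass from measure to a number of boxes. The value of $R$ is a constant divided by $vm$, which is a lower bound for the filled fraction of the cube.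

\begin{example}\label{ex:plates}
Let $vm<1$ and $U_i=[\frac{i-1}m,\frac{i-1}m+v]\times[0,1]^{d-1}$ for $i=1,\dots,m$. If $R<\frac1{vm}-1$, every $(1,+)$-arm from $U_i$ ends before $i/m$ and is free, so no $U_i$ is tight: the order of $R$ in Lemma~\ref{lem:half} cannot be lowered. The example also shows that the order of listing matters. For $16d\le i\le m/2$ and $R=8d/(vi)$, a $(1,+)$-arm from $U_i$ starts before $\frac12$, has length $8d/i\le\frac12$ and misses $U_1,\dots,U_{i-1}$, so $U_i$ is not tight against its predecessors.
\end{example}

\section{The upper bounds}\label{sec:upper}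

We first treat one volume class. Put $A=2^{d+6}$ and
\[
M(v)=A\,nv\Bigl(\ln\frac e{nv^2}\Bigr)^{d-1}.
\]

\begin{proposition}\label{prop:class}
Let $n\ge1$ and $0<v\le n^{-1/2}$. Then $\mathbb{P}(C_n(v)\ge m)\le\bigl(\frac{M(v)}{4m}\bigr)^m$ for every integer $m\ge\max(1,M(v))$. Consequently $\mathbb{E}[C_n(v)]\le\frac43M(v)$.
\end{proposition}

\begin{proof}
More than $1/v$ disjoint boxes of volume at least $v$ do not fit in the cube, so we may assume $1\le m\le1/v$. Put $R_i=8d/(vi)$. Call a sequence $(U_1,\dots,U_m)$ of boxes with volumes in $[v,2v)$ \emph{tight} if $U_i\in\mathcal T_{R_i}(\{U_1,\dots,U_{i-1}\})$ for $i=1,\dots,m$.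

\emph{Step 1: a random order is tight with probability at least $2^{-m}$.} Let $T$ be a packing of $m$ boxes with volumes in the class. We generate a uniformly random order backwards: choose $U_m$ uniformly from $T$, then $U_{m-1}$ uniformly from the remaining boxes, and so on. The reason for going backwards is that the $i$th condition involves the set $\{U_1,\dots,U_{i-1}\}$ but not its order. Given $U_m,\dots,U_{i+1}$, the remaining set $T_i$ is a known packing of $i$ boxes of volume at least $v$, the box $U_i$ is uniform in $T_i$, and the $i$th condition reads $U_i\in\mathcal T_{R_i}(T_i\setminus\{U_i\})$. By Lemma~\ref{lem:half} it holds with conditional probability at least $\frac12$. The conditions with larger index are determined by $U_m,\dots,U_{i+1}$, so all $m$ conditions hold with probability at least $2^{-m}$.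

Now let $\tau$ be a uniform random permutation of $\{1,\dots,m\}$, independent of the boxes. The sequences $(B_{\tau(1)},\dots,B_{\tau(m)})$ and $(B_1,\dots,B_m)$ have the same law, so
\[
2^{-m}\pi_m\le\mathbb{P}\bigl((B_{\tau(1)},\dots,B_{\tau(m)})\text{ is tight}\bigr)=\mathbb{P}\bigl((B_1,\dots,B_m)\text{ is tight}\bigr).
\]

\emph{Step 2: tight sequences are rare.} Now we expose the boxes forwards. Given $B_1,\dots,B_{i-1}$, the box $B_i$ has law $\mu$, and Lemma~\ref{lem:shapes} bounds the conditional probability of the $i$th condition uniformly. Hence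
\[
\pi_m\le2^m\prod_{i=1}^m2^{d+1}v\bigl(\ln(2R_i+2)\bigr)^{d-1}.
\]
The first factors contain the full logarithm, of order $\ln(1/v)$, as they must, since the first boxes arrive in an almost empty cube. What matters is the average. Since $vi\le1$, we have $2R_i+2\le18d/(vi)$. By the inequality of arithmetic and geometric means for the positive numbers $\ln\frac{18d}{vi}$, and by $\ln m!\ge m\ln m-m$,
\[
\prod_{i=1}^m\ln\frac{18d}{vi}\le\Bigl(\ln\frac{18d}v-\frac{\ln m!}m\Bigr)^m\le\Bigl(\ln\frac{18de}{vm}\Bigr)^m .
\]
With $18e<50$, the union bound \eqref{eq:union} becomes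
\begin{equation}\label{eq:bracket}
\mathbb{P}(C_n(v)\ge m)\le\Bigl[\frac{e\,2^{d+2}\,nv}m\Bigl(\ln\frac{50d}{vm}\Bigr)^{d-1}\Bigr]^m .
\end{equation}

\emph{Step 3: the tail bound.} Let $q=nv^2$ and $\ell=\ln(e/q)$. The hypothesis $v\le n^{-1/2}$ gives $q\le1$, that is, $\ell\ge1$. If $m\ge M(v)$, then $vm\ge Aq\,\ell^{d-1}\ge Aq$, and since $50d\le eA$ we get $1<50d/(vm)\le e/q$. The bracket in \eqref{eq:bracket} is then at most
\[
\frac{e\,2^{d+2}\,nv\,\ell^{d-1}}m=\frac e{16}\cdot\frac{M(v)}m\le\frac{M(v)}{4m}.
\]

\emph{Step 4: the expectation.} Write $M=M(v)$ and $\mathbb{E}[C_n(v)]=\sum_{m\ge1}\mathbb{P}(C_n(v)\ge m)$. If $M\ge1$, the at most $M$ terms with $m<M$ are bounded by $1$ and the others by $4^{-m}$, so the sum is at most $M+\frac13\le\frac43M$. If $M<1$, the sum is at most $\sum_{m\ge1}(M/4)^m=M/(4-M)\le M/3$.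
\end{proof}

For $d=2$ and the critical volume $v=(n\ln n)^{-1/2}$ of \eqref{eq:volumebound}, the bound $M(v)$ has order $\sqrt n\,\ln\ln n/\sqrt{\ln n}$, far below $1/v=(n\ln n)^{1/2}$: these boxes cannot fill a constant fraction of the square.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:volume} for $v\le n^{-1/2}$]
Let $\ell=\ln\frac e{nv^2}\ge1$. Almost surely all volumes are positive and different from $v$, so each box of volume at most $v$ belongs to one of the classes $[2^{-h}v,2^{1-h}v)$, $h\ge1$. The members of a packing that belong to one class form a packing, so $C_n^{\le v}\le\sum_{h\ge1}C_n(2^{-h}v)$. By Proposition~\ref{prop:class} and $\ell+h\ln4\le\ell(1+h\ln4)$,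
\[
\mathbb{E}\bigl[C_n^{\le v}\bigr]\le\frac43A\,nv\sum_{h\ge1}2^{-h}(\ell+h\ln4)^{d-1}\le\beta\,nv\,\ell^{d-1},
\]
where $\beta=\frac43A\sum_{h\ge1}2^{-h}(1+h\ln4)^{d-1}<\infty$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:order}]
A packing contains at most $n^{1/2}$ boxes of volume greater than $n^{-1/2}$. For $v=n^{-1/2}$ we have $\Lambda=n^{1/2}$, so $\mathbb{E}[C_n]\le n^{1/2}+\mathbb{E}[C_n^{\le v}]\le(1+\beta)\,n^{1/2}$. Take $K=1+\beta$.
\end{proof}

\begin{remark}[other laws]
The upper bound used that the boxes are independent and identically distributed, and it used the law $\mu$ only through the bound $2^d$ on its density, in Lemma~\ref{lem:shapes}, and through the fact that a given volume has probability $0$. Let the boxes be independent with any common law on boxes in $[0,1]^d$, with possibly dependent sides, that has density at most $\Delta$ with respect to $dx\,ds$. Then the bound in Lemma~\ref{lem:shapes} is multiplied by $2^{-d}\Delta$, so \eqref{eq:bracket} holds with $n'=2^{-d}\Delta n$ in place of $n$ on the right. The estimates that follow treat $n'$ as a real parameter,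 and they give $\mathbb{E}[C_n]\le(1+\beta)(2^{-d}\Delta n)^{1/2}$.
\end{remark}

\section{The lower bound for small volumes}\label{sec:lower}

The logarithm in $\Lambda$ is attained by the slab construction. Each slab holds only one box of the packing, so the shape of that box in the last $d-1$ coordinates is unrestricted. After stretching one of $k$ slabs to the cube, the volume threshold becomes $kv$, and the logarithm available is $\ln\frac e{kv}$. We choose $k$ of order $\Lambda$, but so small that this logarithm is comparable with the one in $\Lambda$.

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:volume}]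
Let $0<v\le n^{-1/2}$, $q=nv^2\le1$ and $\ell=\ln(e/q)$, so that $\Lambda=nv\,\ell^{d-1}$. The function $\sqrt q\,(\ln(e/q))^{d-1}$ is continuous on $(0,1]$, equals $1$ at $q=1$, and tends to $0$ as $q\to0$. So the reciprocal $\kappa$ of its supremum lies in $(0,1]$ and depends only on $d$. Put
\[
k=\max(1,\lfloor\kappa\Lambda\rfloor),\qquad\eta=\frac{2^{1-d}}{(d-1)!},\qquad\theta=\frac\eta\kappa .
\]
We claim that $kv\le1$ and $\ln\frac e{kv}\ge\frac12\ell$. If $\kappa\Lambda\ge1$, then $kv\le\kappa\Lambda v=\kappa q\,\ell^{d-1}\le\sqrt q\le1$, and $\ln\frac e{kv}\ge1+\frac12\ln\frac1q\ge\frac12\ell$. If $\kappa\Lambda<1$, then $k=1$ and $kv=v\le1$, and $\ell=\ln\frac ev+\ln\frac1{nv}\le2\ln\frac ev$ because $\frac1{nv}\le\frac ev$.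

Cut the cube into $k$ slabs. By Lemmas~\ref{lem:slab} and~\ref{lem:tail}, a random box lies in a given slab and has volume at most $v$ with probability $\rho=k^{-2}\,\mathbb{P}(|B|\le kv)$, and
\[
n\rho\ge\frac n{k^2}\cdot\frac{kv}{(d-1)!}\Bigl(\frac\ell2\Bigr)^{d-1}=\frac{\eta\Lambda}k .
\]
A given slab contains such a box with probability $1-(1-\rho)^n\ge1-e^{-n\rho}$, and one box per slab gives a packing. Hence $\mathbb{E}[C_n^{\le v}]\ge k\,(1-e^{-\eta\Lambda/k})$. If $\kappa\Lambda\ge1$, then $\frac12\kappa\Lambda\le k\le\kappa\Lambda$, and the right side is at least $\frac12\kappa\Lambda(1-e^{-\theta})$. If $\kappa\Lambda<1$, then $k=1$ and $\eta\Lambda<\theta$; the function $1-e^{-z}$ is concave and vanishes at $0$, so $1-e^{-\eta\Lambda}\ge\frac{\eta\Lambda}\theta(1-e^{-\theta})=\kappa\Lambda(1-e^{-\theta})$. In both cases the bound holds with $\alpha=\frac\kappa2(1-e^{-\theta})$, and $\alpha<1<\beta$.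

For $v\ge n^{-1/2}$ we have $C_n^{\le n^{-1/2}}\le C_n^{\le v}\le C_n$. The case just proved, where $\Lambda=n^{1/2}$, and Theorem~\ref{thm:order} give $\alpha\sqrt n\le\mathbb{E}[C_n^{\le v}]\le K\sqrt n$.
\end{proof}

\section{The limit and concentration}\label{sec:limit}

Let $a_n=\mathbb{E}[C_n]$ and $a_0=0$; the sequence is nondecreasing because $C_n\le C_{n+1}$. Let $C_n^{(i)}$ be the largest size of a packing chosen from $B_1,\dots,B_n$ without $B_i$. Removing one box lowers the maximum by at most $1$, and lowers it only if the box belongs to every maximum packing; at most $C_n$ boxes do. Thus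
\begin{equation}\label{eq:self}
0\le C_n-C_n^{(i)}\le1\quad(1\le i\le n),\qquad\sum_{i=1}^n\bigl(C_n-C_n^{(i)}\bigr)\le C_n .
\end{equation}
These inequalities serve twice, for the regularity of $a_n$ and for concentration. A nonnegative measurable function $Z$ of independent random variables $X_1,\dots,X_n$ is called \emph{self-bounding} if there are measurable functions $Z_i$ of the variables other than $X_i$ with $0\le Z-Z_i\le1$ and $\sum_i(Z-Z_i)\le Z$. We use the following inequality.

\begin{theorem}[Boucheron, Lugosi and Massart \cite{BLM}; also {\cite[Theorem 6.12]{BLMbook}}]\label{thm:BLM}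
If $Z$ is self-bounding with $\mathbb{E}Z>0$, then for all $t\ge0$,
\[
\mathbb{P}(Z\ge\mathbb{E}Z+t)\le e^{-t^2/(2\mathbb{E}Z+2t/3)},\qquad\mathbb{P}(Z\le\mathbb{E}Z-t)\le e^{-t^2/(2\mathbb{E}Z)} .
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
\emph{The Poisson model.} Slabs suggest an inequality of the form $a_{k^2n}\ge k\,a_n$, but the number of boxes that fall in a slab is random. A Poisson number of boxes removes this mismatch. Let $N_\lambda$ be a Poisson variable with mean $\lambda$, independent of the boxes, and let $\varphi(\lambda)=\mathbb{E}[C_{N_\lambda}]=\mathbb{E}[a_{N_\lambda}]$. We recall three facts: $N_\lambda$ has mean and variance $\lambda$; a sum of independent Poisson variables is Poisson; and if $D$ is a set of boxes, then the number of boxes among $B_1,\dots,B_{N_\lambda}$ that belong to $D$ is Poisson with mean $\lambda\mu(D)$, and given this number they are independent with law $\mu$ conditioned on $D$.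

By the second fact $N_{\lambda'}$ can be realized above $N_\lambda$ when $\lambda'\ge\lambda$, so $\varphi$ is nondecreasing. By Theorem~\ref{thm:order} and Jensen's inequality, $\varphi(\lambda)\le K\,\mathbb{E}\sqrt{N_\lambda}\le K\sqrt\lambda$, and $\varphi(\lambda)\ge\mathbb{P}(N_\lambda\ge1)>0$ for $\lambda>0$. Hence
\[
c_d:=\sup_{\lambda>0}\varphi(\lambda)/\sqrt\lambda\in(0,K].
\]
Take $N_{k^2\lambda}$ boxes and $k$ slabs. By the third fact and Lemma~\ref{lem:slab}, the boxes in a given slab form, after stretching, a family of random boxes in the cube whose number is Poisson with mean $\lambda$. Stretching preserves disjointness, and packings of different slabs combine, so $\varphi(k^2\lambda)\ge k\,\varphi(\lambda)$. Fix $\lambda_0>0$ and let $k=\lfloor\sqrt{\lambda/\lambda_0}\rfloor$ for $\lambda\ge\lambda_0$. Then $\varphi(\lambda)\ge\varphi(k^2\lambda_0)\ge k\,\varphi(\lambda_0)$ and $k/\sqrt\lambda\to1/\sqrt{\lambda_0}$, so $\liminf_{\lambda\to\infty}\varphi(\lambda)/\sqrt\lambda\ge\varphi(\lambda_0)/\sqrt{\lambda_0}$. As $\lambda_0$ is arbitrary, $\varphi(\lambda)/\sqrt\lambda\to c_d$.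

\emph{Back to $n$ boxes.} Each $C_n^{(i)}$ has the law of $C_{n-1}$, so taking expectations in \eqref{eq:self} gives $n(a_n-a_{n-1})\le a_n$, that is, $(n-1)a_n\le n\,a_{n-1}$. Thus $a_n/n$ is nonincreasing for $n\ge1$. For $r\ge n$ this gives $0\le a_r-a_n\le a_n(\frac rn-1)$, and for $0\le r<n$ it gives $0\le a_n-a_r\le a_n(1-\frac rn)$, with equality on the right when $r=0$. Putting $r=N_n$ and using the Cauchy--Schwarz inequality,
\[
|\varphi(n)-a_n|\le a_n\,\mathbb{E}\Bigl|\frac{N_n}n-1\Bigr|\le a_n\,n^{-1/2}\le K .
\]
Therefore $a_n/\sqrt n\to c_d$.

\emph{Monotonicity in $d$.} The projections of independent random boxes in $[0,1]^{d+1}$ to the first $d$ coordinates are independent random boxes in $[0,1]^d$, and boxes with disjoint projections are disjoint. So $a_n$ does not decrease when $d$ is replaced by $d+1$, and $c_d\le c_{d+1}$.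

\emph{Concentration.} By \eqref{eq:self}, $C_n$ is a self-bounding function of $B_1,\dots,B_n$, and Theorem~\ref{thm:BLM} gives the two tail bounds. With $t=\varepsilon a_n$ and $a_n\ge\sqrt n/5$ they yield
\[
\mathbb{P}\bigl(|C_n-a_n|\ge\varepsilon a_n\bigr)\le2\exp\Bigl(-\frac{\varepsilon^2\sqrt n}{5(2+2\varepsilon/3)}\Bigr),
\]
which is summable in $n$ for each $\varepsilon>0$. By the Borel--Cantelli lemma, applied with $\varepsilon=1,\frac12,\frac13,\dots$, we get $C_n/a_n\to1$ almost surely, and hence $C_n/\sqrt n\to c_d$ almost surely.
\end{proof}

\begin{thebibliography}{9}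

\bibitem{BLM}
Boucheron, Lugosi and Massart, \emph{A sharp concentration inequality with applications}, Random Structures Algorithms 16 (2000).

\bibitem{BLMbook}
Boucheron, Lugosi and Massart, \emph{Concentration Inequalities}.

\bibitem{PRR}
\emph{Packing Random Rectangles}, \texttt{https://rd.springer.com/content/pdf/10.1007/PL00008793.pdf}, doi:10.1007/pl00008793.

\end{thebibliography}
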